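\title{Almost all unlabeled matroids are asymmetric}

\begin{abstract}
We prove that, among matroids on $n$ elements counted up to isomorphism, the proportion with trivial automorphism group tends to one. More precisely, every permutation other than the identity fixes at most a fraction $2^{-c_1\beta_n}$ of the labeled matroids on $n$ elements, where $\beta_n=\frac1n\binom{n}{\lfloor n/2\rfloor}$ and $c_1>0$ is a constant. A matroid fixed by a permutation is determined by a few matroids on smaller ground sets, and the resulting counts are compared with the number $m(n)$ of labeled matroids through the inequality $\log_2 m(n)\ge 2\log_2 m(n-2)+c\beta_n$, which we prove by constructing sparse paving matroids. The proof uses the theorem of Pendavingh and van der Pol that sparse paving matroids determine $\log m(n)$ asymptotically.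
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{matroid} $M$ on a finite set $E$ is given by a nonempty family $\mathcal B(M)$ of subsets of $E$, the \emph{bases}, with the exchange property: if $B_1,B_2$ are bases and $a\in B_1\setminus B_2$, then $B_1-a+b$ is a basis for some $b\in B_2\setminus B_1$. Here $X-a$ and $X+b$ stand for $X\setminus\{a\}$ and $X\cup\{b\}$. All bases have the same size, the \emph{rank} of $M$. An isomorphism of matroids is a bijection of ground sets that carries bases onto bases, and an automorphism of $M$ is an isomorphism from $M$ to itself. We call $M$ \emph{asymmetric} if its automorphism group $\operatorname{Aut}M$ is trivial, and \emph{symmetric} otherwise.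

Let $u(n)$ be the number of isomorphism classes of matroids on $n$ elements (unlabeled matroids), and let $a(n)$ be the number of these classes that are asymmetric. Conjecture~1.2 of \cite{proportion} states that the limit of $a(n)/u(n)$ as $n\to\infty$ exists and equals one. We prove this conjecture.

Small cases give no hint of it. For $n=2$ there are four classes, with base families $\{\emptyset\}$, $\{\{1\}\}$, $\{\{1\},\{2\}\}$ and $\{\{1,2\}\}$, and only the second is asymmetric. In rank $1$, two elements may be swapped if both or neither are bases, so every matroid of rank at most $1$ on $n\ge3$ elements is symmetric. In rank $2$, the elements that lie in some basis fall into at least two \emph{parallel classes}, the bases being the pairs that meet two classes; one can swap two elements of one class or, if all classes are singletons, two classes. The complements of the bases of $M$ are the bases of the \emph{dual} matroid $M^*$, which has the same automorphisms. For $n\le5$ either $M$ or $M^*$ has rank at most $2$, so $a(n)=0$ for $3\le n\le5$.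

The reason to expect the opposite behavior for large $n$ is a count. Ignore the exchange property and consider all families of $r$-subsets of $[n]=\{1,\dots,n\}$ with $r=\lfloor n/2\rfloor$. Such a family is fixed by the transposition $(1\,2)$ exactly when, for each $(r-1)$-subset $Z$ of $\{3,\dots,n\}$, it contains both or neither of $Z+1$ and $Z+2$. The fixed families form a fraction $2^{-\binom{n-2}{r-1}}$ of all families, which is doubly exponentially small, while there are only $n!$ permutations. For matroids the natural scale of the exponent is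
\[
\beta_n=\frac1n\binom{n}{\lfloor n/2\rfloor}.
\]
Throughout, $\log$ is the logarithm to base $2$ and $\ln$ the natural logarithm. Let $m(n)$ be the number of matroids on the ground set $[n]$ (labeled matroids), put $\ell(n)=\log m(n)$, and for $\sigma\in S_n$ let $\operatorname{fix}(\sigma)$ be the number of matroids $M$ on $[n]$ with $\sigma\in\operatorname{Aut}M$.

\begin{theorem}\label{thm:fix}
There are constants $c_1>0$ and $n_0$ such that $\operatorname{fix}(\sigma)\le 2^{-c_1\beta_n}m(n)$ for all $n\ge n_0$ and all $\sigma\in S_n\setminus\{1\}$.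
\end{theorem}

\begin{theorem}\label{thm:main}
With $c_1$ and $n_0$ as in Theorem~\ref{thm:fix},
\[
0\le 1-\frac{a(n)}{u(n)}\le 2\,n!\,2^{-c_1\beta_n}\qquad(n\ge n_0).
\]
In particular $a(n)/u(n)\to1$.
\end{theorem}

Theorem~\ref{thm:more} adds that the exponent has the right order, that labeled and unlabeled proportions agree asymptotically for every property, and that the result passes to large subclasses such as paving matroids.

The proof is self-contained except for one deep theorem. Sparse paving matroids are defined in Section~\ref{sec:size}; let $s(n)$ be their number on $[n]$.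

\begin{theorem}[Pendavingh and van der Pol \cite{PvdP}]\label{thm:PvdP}
$\log s(n)/\log m(n)\to1$ as $n\to\infty$.
\end{theorem}

The difficulty in carrying the heuristic over to matroids is that our bounds on $\ell(n)$ differ by a factor of two: Section~\ref{sec:size} gives $\beta_n\le\ell(n)\le(2+o(1))\beta_n$. Sort the bases of a matroid fixed by $(1\,2)$ according to their intersection with $\{1,2\}$. This produces four matroids on $n-2$ elements, two of which coincide, so $\log\operatorname{fix}((1\,2))\le3\ell(n-2)+O(1)$. Since $\beta_{n-2}\sim\beta_n/4$, the right side is only known to be at most $(\frac32+o(1))\beta_n$, which is useless against the lower bound $\ell(n)\ge\beta_n$. In Section~\ref{sec:cells} we improve the count to $2\ell(n-2)+O(1)$ for transpositions and to $\ell(n-2)+(\frac12+o(1))\beta_n$ for all other permutations. Both quantities are at most $(1+o(1))\beta_n$, which ties with the lower bound and does not beat it. The tie is broken in Section~\ref{sec:growth} by a direct comparison of $\ell(n)$ with $\ell(n-2)$.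

\section{From fixed points to isomorphism classes}\label{sec:orbits}

Let $\mathcal C$ be a class of matroids closed under isomorphism. Write $\mathcal C_n$ for the set of its members on $[n]$, and $u_{\mathcal C}(n)$ and $a_{\mathcal C}(n)$ for the numbers of isomorphism classes and of asymmetric isomorphism classes on $n$ elements in $\mathcal C$. Put
\[
\Sigma_n=\sum_{\sigma\in S_n\setminus\{1\}}\operatorname{fix}(\sigma).
\]

\begin{lemma}\label{lem:orbits}
For every isomorphism-closed class $\mathcal C$:
\begin{enumerate}
\item[(a)] $0\le n!\,u_{\mathcal C}(n)-|\mathcal C_n|\le\Sigma_n$, with equality on the right when $\mathcal C$ is the class of all matroids;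
\item[(b)] $u_{\mathcal C}(n)-a_{\mathcal C}(n)\le 2\Sigma_n/n!$;
\item[(c)] at most $\Sigma_n$ members of $\mathcal C_n$ are symmetric.
\end{enumerate}
\end{lemma}

\begin{proof}
Counting pairs $(\sigma,M)$ with $1\ne\sigma\in\operatorname{Aut}M$ in two ways gives $\Sigma_n=\sum_M(|\operatorname{Aut}M|-1)$, the sum being over all matroids on $[n]$. All terms are nonnegative and each symmetric $M$ contributes at least $1$, which is (c). The isomorphism classes are the orbits of $S_n$ on labeled matroids, and the stabilizer of $M$ is $\operatorname{Aut}M$. So a class whose automorphism group has order $g$ has $n!/g$ labeled members, and these contribute $(n!/g)(g-1)=n!-n!/g$ to the sum. Adding over the classes in $\mathcal C$ gives $n!\,u_{\mathcal C}(n)-|\mathcal C_n|$, which proves (a). A symmetric class has $g\ge2$ and contributes at least $n!/2$, which proves (b).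
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:fix}]
For $n\ge n_0$ we have $\Sigma_n\le n!\,2^{-c_1\beta_n}m(n)$. By parts (b) and (a) of Lemma~\ref{lem:orbits},
\[
u(n)-a(n)\le2\cdot2^{-c_1\beta_n}m(n)\le2\,n!\,2^{-c_1\beta_n}u(n).
\]
The largest of the $n+1$ binomial coefficients $\binom nr$ is at least $2^n/(n+1)$, so $\beta_n\ge2^n/(n(n+1))$, while $\log n!\le n\log n$. Hence the bound tends to $0$.
\end{proof}

\begin{remark}
The conjecture is equivalent to $\Sigma_n=o(m(n))$. One direction is the argument above. Conversely $n!\,a(n)\le m(n)$, so $\Sigma_n/m(n)=n!\,u(n)/m(n)-1\le u(n)/a(n)-1$. The unlabeled statement thus says that the \emph{average} of $|\operatorname{Aut}M|-1$ over labeled matroids tends to $0$, and this is why we bound $\operatorname{fix}(\sigma)$ with a saving larger than $n!$.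
\end{remark}

\section{Sparse paving matroids and the size of $m(n)$}\label{sec:size}

We use three estimates. For an integer $N\ge1$ and real $0<x\le N$,
\begin{equation}\label{eq:binomsum}
\sum_{i\le x}\binom Ni\le\Bigl(\frac Nx\Bigr)^{x}\sum_{i}\binom Ni\Bigl(\frac xN\Bigr)^{i}=\Bigl(\frac Nx\Bigr)^{x}\Bigl(1+\frac xN\Bigr)^{N}\le\Bigl(\frac{eN}{x}\Bigr)^{x}.
\end{equation}
Next, $\binom{2k-1}{k-1}/\binom{2k}{k}=\frac12$ and $\binom{2k}{k}/\binom{2k+1}{k}=\frac{k+1}{2k+1}$, so
\begin{equation}\label{eq:ratio}
\beta_{n-j}/\beta_n\to2^{-j}\quad\text{for each fixed }j.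
\end{equation}
Finally, $\binom\nu r2^{\nu-r}\le3^\nu$ gives $\binom\nu r\le(27/4)^{\nu/3}$ for $r\le\nu/3$, and by symmetry for $r\ge2\nu/3$. Since $\beta_\nu\ge8^{\nu/3}/(\nu(\nu+1))$,
\begin{equation}\label{eq:tail}
\max\Bigl\{\binom\nu r: r\notin[\nu/3,2\nu/3]\Bigr\}=o(\beta_\nu).
\end{equation}

\subsection*{Stable sets in the Johnson graph}
A set is \emph{independent} in $M$ if it is contained in a basis, and \emph{dependent} otherwise. We use the augmentation property: if $I,I'$ are independent and $|I|<|I'|$, then $I+e$ is independent for some $e\in I'\setminus I$. A \emph{non-basis} of a rank-$r$ matroid is an $r$-set that is not a basis. A matroid of rank $r$ is \emph{paving} if every set with fewer than $r$ elements is independent, and \emph{sparse paving} if both $M$ and $M^*$ are paving.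

The \emph{Johnson graph} $J(\nu,r)$ has as vertices the $r$-subsets of $[\nu]$, two of them being adjacent, $X\sim X'$, when $|X\triangle X'|=2$. A set of vertices is \emph{stable} if no two of its members are adjacent.

\begin{lemma}\label{lem:sparse}
Let $0<r<\nu$. A family $\mathcal S$ of $r$-subsets of $[\nu]$ is the set of non-bases of a rank-$r$ sparse paving matroid on $[\nu]$ if and only if $\mathcal S$ is stable in $J(\nu,r)$.
\end{lemma}

\begin{proof}
Let $\mathcal S$ be stable. As $J(\nu,r)$ has an edge, some $r$-set lies outside $\mathcal S$. Let $B_1,B_2\notin\mathcal S$ and $a\in B_1\setminus B_2$. If $B_2\setminus B_1=\{b\}$, then $B_1-a+b=B_2$. Otherwise take distinct $b,b'\in B_2\setminus B_1$; the sets $B_1-a+b$ and $B_1-a+b'$ are adjacent, so one of them is outside $\mathcal S$. Hence the $r$-sets outside $\mathcal S$ are the bases of a matroid $M$. An $(r-1)$-set $Z$ has two adjacent extensions $Z+a$, $Z+b$, one of which is a basis, so $M$ is paving. Complementation is an isomorphism $J(\nu,r)\to J(\nu,\nu-r)$ taking non-bases of $M$ to non-bases of $M^*$, so $M^*$ is paving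 too.

Conversely, let $M$ be paving with adjacent non-bases $Z+a$ and $Z+b$. Then $Z$ is independent, and $Z+a+b$ contains no basis, for otherwise augmentation would make $Z+a$ or $Z+b$ independent. So the complement of $Z+a+b$, a set of $\nu-r-1$ elements, lies in no basis of $M^*$, and $M^*$ is not paving.
\end{proof}

Let $s(\nu,r)$ be the number of stable sets of $J(\nu,r)$. There is one matroid of rank $0$ and one of rank $\nu$, both sparse paving, so $s(\nu)=2+\sum_{0<r<\nu}s(\nu,r)$ and
\begin{equation}\label{eq:maxrank}
\max_{0<r<\nu}s(\nu,r)\le s(\nu)\le(\nu+1)\max_{0<r<\nu}s(\nu,r).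
\end{equation}

\begin{lemma}\label{lem:color}
Every set $\mathcal U$ of vertices of $J(\nu,r)$ contains a stable subset of size at least $|\mathcal U|/\nu$. Consequently $\log s(\nu,\lfloor\nu/2\rfloor)\ge\beta_\nu$.
\end{lemma}

\begin{proof}
Color $X$ by $\sum_{x\in X}x\bmod\nu$. The colors of $X$ and $X-a+b$ differ by $b-a\not\equiv0$, so the $\nu$ color classes are stable, and one of them contains at least $|\mathcal U|/\nu$ members of $\mathcal U$. For $r=\lfloor\nu/2\rfloor$ some class has at least $\beta_\nu$ vertices, and all its subsets are stable.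
\end{proof}

\subsection*{Containers}
For upper bounds put $N=\binom\nu r$, $\lambda=\min(r,\nu-r)$ and $\mu=\max(r,\nu-r)+1$. Two distinct $r$-sets are adjacent exactly when they share an $(r-1)$-subset, and exactly when they lie in a common $(r+1)$-set. For a stable set $\mathcal S$ this gives $r|\mathcal S|\le\binom\nu{r-1}=N\frac{r}{\nu-r+1}$ and $(\nu-r)|\mathcal S|\le\binom\nu{r+1}=N\frac{\nu-r}{r+1}$, that is, $|\mathcal S|\le N/\mu$. Counting all vertex sets of size at most $N/\mu$ by \eqref{eq:binomsum} yields $\log s(\nu,r)\le(N/\mu)\log(e\mu)$, which is too large by a logarithmic factor. The next lemma removes that factor: a small part $\mathcal T$ of $\mathcal S$ confines the rest of $\mathcal S$ to a set barely larger than $N/\mu$.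

\begin{lemma}[Kleitman--Winston]\label{lem:KW}
Let $0<r<\nu$ and $0<\varepsilon\le1$, and put
\[
R=\frac{(1+\varepsilon)N}{\mu},\qquad q=1+\frac{(1+\varepsilon)N}{\varepsilon\lambda\mu}\ln\mu .
\]
To each set $\mathcal T$ of vertices of $J(\nu,r)$ one can assign a set $\mathcal R(\mathcal T)$ of at most $R$ vertices so that every stable set $\mathcal S$ has a subset $\mathcal T$ with $|\mathcal T|\le q$ and $\mathcal S\setminus\mathcal T\subseteq\mathcal R(\mathcal T)$.
\end{lemma}

\begin{proof}
We first show that vertex sets larger than $R$ span many edges. The graph is regular of degree $d=r(\nu-r)=\lambda(\mu-1)$, so $d+\lambda=\lambda\mu$. Let $A$ be its adjacency matrix, and let $H_-$ and $H_+$ be the containment matrices of $r$-sets (rows) versus $(r-1)$-sets and $(r+1)$-sets (columns). By the two descriptions of adjacency, $A=H_-H_-^{T}-rI=H_+H_+^{T}-(\nu-r)I$, so $w^TAw\ge-\lambda\|w\|^2$ for every vector $w$. For a vertex set $\mathcal U$ spanning $e(\mathcal U)$ edges, write its indicator vector as $\frac{|\mathcal U|}N\mathbf 1+w$ with $w\perp\mathbf 1$. Then $\|w\|^2=|\mathcal U|-|\mathcal U|^2/N$,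 and $A\mathbf 1=d\mathbf 1$ makes the cross terms vanish, so
\[
2e(\mathcal U)=\frac{d|\mathcal U|^2}{N}+w^TAw\ge\frac{d|\mathcal U|^2}N-\lambda\Bigl(|\mathcal U|-\frac{|\mathcal U|^2}N\Bigr)=|\mathcal U|\Bigl(\frac{\lambda\mu|\mathcal U|}N-\lambda\Bigr).
\]
If $|\mathcal U|>R$, then $\lambda<\frac{\lambda\mu|\mathcal U|}{(1+\varepsilon)N}$, and the average degree inside $\mathcal U$ is at least $\eta|\mathcal U|$, where $\eta=\frac{\varepsilon\lambda\mu}{(1+\varepsilon)N}$.

Fix an order of the vertices and run the following procedure on an input set $\mathcal S$. Start with $\mathcal R$ the set of all vertices and $\mathcal T=\emptyset$. While $|\mathcal R|>R$, let $v$ be the first vertex of maximum degree in the subgraph induced by $\mathcal R$. If $v\notin\mathcal S$, delete $v$ from $\mathcal R$. If $v\in\mathcal S$, add $v$ to $\mathcal T$ and delete $v$ and its neighbors from $\mathcal R$. Let $\mathcal R(\mathcal S)$ be the final $\mathcal R$; it has at most $R$ elements.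

Now let $\mathcal S$ be stable, with final sets $\mathcal T$ and $\mathcal R$. Neighbors of a vertex of $\mathcal S$ are not in $\mathcal S$, so $\mathcal S\setminus\mathcal T\subseteq\mathcal R$ holds throughout. A selected vertex lies in $\mathcal S$ if and only if it lies in the final $\mathcal T$, so the procedure runs identically on the input $\mathcal T$, and $\mathcal R=\mathcal R(\mathcal T)$. Each addition to $\mathcal T$ multiplies $|\mathcal R|$ by at most $1-\eta\le e^{-\eta}$, and $|\mathcal R|>R$ just before the last addition. So if $\mathcal T\neq\emptyset$, then $Ne^{-\eta(|\mathcal T|-1)}>R$, whence $|\mathcal T|\le1+\eta^{-1}\ln(N/R)\le1+\eta^{-1}\ln\mu=q$.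
\end{proof}

\begin{corollary}\label{cor:KW}
Fix $0<\varepsilon\le1$. As $\nu\to\infty$, uniformly for $\nu/3\le r\le2\nu/3$: $q=o(N/\nu)$; there are at most $2^{o(N/\nu)}$ vertex sets of size at most $q$; and $\log s(\nu,r)\le(2+2\varepsilon+o(1))N/\nu$.
\end{corollary}

\begin{proof}
Here $\lambda\ge\nu/3$ and $\nu/2\le\mu\le\nu$, and $N\ge\binom\nu3$ for large $\nu$. Hence $q\le1+\frac{12N\ln\nu}{\varepsilon\nu^2}\le x$ with $x=\frac{13N\ln\nu}{\varepsilon\nu^2}=o(N/\nu)$. By \eqref{eq:binomsum} the number of sets of size at most $x$ is at most $(eN/x)^x\le\nu^{2x}$, and $2x\log\nu=o(N/\nu)$. A stable set is determined by $\mathcal T$ and a subset of $\mathcal R(\mathcal T)$, so $\log s(\nu,r)\le o(N/\nu)+R$, and $R\le(2+2\varepsilon)N/\nu$.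
\end{proof}

\begin{proposition}\label{prop:size}
As $n\to\infty$,
\[
\beta_n\le\log s(n)\le\ell(n)\le(2+o(1))\beta_n\qquad\text{and}\qquad \ell(n)-\log s(n)=o(\beta_n).
\]
\end{proposition}

\begin{proof}
The first inequality is Lemma~\ref{lem:color}, and the second holds because $s(n)\le m(n)$. For $r\in[n/3,2n/3]$, Corollary~\ref{cor:KW} gives $\log s(n,r)\le(2+2\varepsilon+o(1))\beta_n$; for other $r$ we have $\log s(n,r)\le\binom nr=o(\beta_n)$ by \eqref{eq:tail}. By \eqref{eq:maxrank}, $\log s(n)\le(2+2\varepsilon+o(1))\beta_n$ for every $\varepsilon$, so $\log s(n)\le(2+o(1))\beta_n$. Theorem~\ref{thm:PvdP} gives $\ell(n)=(1+o(1))\log s(n)$, and both remaining claims follow.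
\end{proof}

This is the only place where Theorem~\ref{thm:PvdP} is invoked.

\section{Matroids fixed by a permutation}\label{sec:cells}

For a matroid $M$ on an $n$-set $E$ and $D'\subseteq D\subseteq E$, the \emph{cell} of $M$ at $(D,D')$ is
\[
\mathcal B^D_{D'}=\{B\setminus D': B\in\mathcal B(M),\ B\cap D=D'\}.
\]
It records which sets with trace $D'$ on $D$ are bases, so the cells $\mathcal B^D_{D'}$ with $D'\subseteq D$ together determine $M$. If $B_1,B_2$ are bases with the same trace on $D$, then $B_1\setminus B_2$ and $B_2\setminus B_1$ avoid $D$, so an exchange between them preserves the trace. Hence a cell is either empty or the base family of a matroid on $E\setminus D$ (the minor obtained by contracting $D'$ and deleting $D\setminus D'$), and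
\begin{equation}\label{eq:cellcount}
\text{a cell at }(D,D')\text{ is one of at most } m(n-|D|)+1\le2m(n-|D|)\text{ families.}
\end{equation}
When $D=\{1,2\}$ we write $\mathcal B_\emptyset,\mathcal B_1,\mathcal B_2,\mathcal B_{12}$ for the four cells and $E'=E\setminus\{1,2\}$. The value $\operatorname{fix}(\sigma)$ depends only on the cycle type of $\sigma$, so we may relabel freely.

\subsection*{Transpositions}
If $M$ is fixed by $(1\,2)$, then $\mathcal B_1=\mathcal B_2$, which leaves three cells. We must remove one more.

\begin{example}\label{ex:four}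
Let $M$ be a matroid on $[4]$ fixed by $(1\,2)$ in which $12$ and $34$ are bases, so that $\mathcal B_\emptyset=\{34\}$ and $\mathcal B_{12}=\{\emptyset\}$. If $13$ were a non-basis, then so would be $23$. But $\{3\}$ is independent, and augmenting it from the basis $12$ makes $13$ or $23$ a basis. So $13$ and $23$ are bases, and the same argument with $4$ in place of $3$ shows that all six pairs are bases. Without invariance the two cells do not determine $M$: the matroid whose only non-basis is $13$ has the same $\mathcal B_\emptyset$ and $\mathcal B_{12}$.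
\end{example}

\begin{example}\label{ex:sparse}
Let $3\le r\le n-3$, and let $\mathcal S$ be a stable set of $J(n,r)$ fixed by $(1\,2)$. No member of $\mathcal S$ has the form $Z+1$ with $Z\subseteq E'$, since $Z+2$ would be an adjacent member. So $\mathcal S$ consists of a stable family of $r$-sets $X\subseteq E'$ and a stable family of sets $Y+1+2$ with $Y\subseteq E'$. These two families can be chosen independently, because $|X\triangle(Y+1+2)|=|X\triangle Y|+2\ge4$. Thus exactly $s(n-2,r)\,s(n-2,r-2)$ sparse paving matroids of rank $r$ are fixed by $(1\,2)$: two cells are free and the third is forced.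
\end{example}

The same happens for all matroids.

\begin{lemma}\label{lem:transp}
If $\sigma\in S_n$ is a transposition, then $\operatorname{fix}(\sigma)\le9\,m(n-2)^2$.
\end{lemma}

\begin{proof}
Let $\sigma=(1\,2)$ fix $M$, so $\mathcal B_1=\mathcal B_2$. If $\mathcal B_{12}=\emptyset$, then $M$ is determined by $\mathcal B_\emptyset$ and $\mathcal B_1$, which gives at most $4m(n-2)^2$ matroids by \eqref{eq:cellcount}. If $\mathcal B_\emptyset=\emptyset$, then $M$ is determined by $\mathcal B_{12}$ and $\mathcal B_1$, which gives at most $4m(n-2)^2$ more. Suppose that $\mathcal B_\emptyset$ and $\mathcal B_{12}$ are nonempty. They are base families of matroids on $E'$, so there are at most $m(n-2)^2$ such pairs, and it suffices to show that the pair determines $\mathcal B_1$. The rank $r$ of $M$ is the size of the members of $\mathcal B_\emptyset$. We claim that for an $(r-1)$-set $Z\subseteq E'$, the set $Z+1$ is a non-basis if and only if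
\begin{enumerate}
\item[(i)] no member of $\mathcal B_\emptyset$ contains $Z$, or
\item[(ii)] no member of $\mathcal B_{12}$ is contained in $Z$.
\end{enumerate}

Suppose that $Z+1$ is a basis. Then $Z$ is independent, and augmenting it from a member of $\mathcal B_\emptyset$ gives a basis inside $E'$ containing $Z$, so (i) fails. The set $\{1,2\}$ is independent because $\mathcal B_{12}\ne\emptyset$; augmenting it repeatedly from $Z+1$ gives a basis $W+1+2$ with $W\subseteq Z$, so (ii) fails.

Suppose that $Z+1$ is a non-basis. By invariance, and this is its only use in the claim, $Z+2$ is a non-basis too. If $Z$ is dependent, (i) holds. If $Z$ is independent, then $Z+1+2$ contains no basis, for augmenting $Z$ from such a basis would make $Z+1$ or $Z+2$ a basis. So (ii) holds.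
\end{proof}

\subsection*{Permutations with a cycle of length at least three}
A long cycle forces more coincidences among cells, and no matroid argument beyond \eqref{eq:cellcount} is needed.

\begin{lemma}\label{lem:long}
If $\sigma\in S_n$ has a cycle of length at least $3$, then $\operatorname{fix}(\sigma)\le8\,m(n-2)\,m(n-3)^2$.
\end{lemma}

\begin{proof}
Let $C=\{x_0,\dots,x_{L-1}\}$ be a cycle with $L\ge3$ and $\sigma(x_i)=x_{i+1}$, indices modulo $L$, and let $D=\{x_0,x_1,x_2\}$. We show that a matroid $M$ fixed by $\sigma$ is determined by the three cells $\mathcal B^{\{x_0,x_1\}}_{\{x_0\}}$, $\mathcal B^D_\emptyset$ and $\mathcal B^D_D$; the bound then follows from \eqref{eq:cellcount}. Let $X\subseteq[n]$. If $X$ avoids $C$, it avoids $D$, and $\mathcal B^D_\emptyset$ records whether $X$ is a basis. If $X\supseteq C$, then $X\supseteq D$, and $\mathcal B^D_D$ records it. Otherwise, going around the cycle, there is an $i$ with $x_i\in X$ and $x_{i+1}\notin X$. Then $\sigma^{-i}X$ contains $x_0$ and not $x_1$, so the first cell records whether $\sigma^{-i}X$ is a basis, and $X$ is a basis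 if and only if $\sigma^{-i}X$ is.
\end{proof}

\subsection*{Involutions}
The remaining permutations are products of at least two disjoint transpositions. The argument of Lemma~\ref{lem:long} with $L=2$ gives three cells on $n-2$ elements, which is the useless bound of the introduction, and the proof of Lemma~\ref{lem:transp} breaks down because $Z+1$ is no longer mapped to $Z+2$. What is new is that two of the three cells are themselves fixed by an involution, and this gives a recursion. For $n\ge2$ let $\Phi(n)$ be the maximum of $\log\operatorname{fix}(\tau)$ over all $\tau\in S_n$ of order $2$.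

\begin{lemma}\label{lem:inv}
If $\sigma\in S_n$ has order $2$ and is not a transposition, then $\log\operatorname{fix}(\sigma)\le3+\ell(n-2)+2\Phi(n-2)$. Moreover $\Phi(n)\le(1+o(1))\beta_n$.
\end{lemma}

\begin{proof}
Write $\sigma=(1\,2)\tau$ with $\tau$ a permutation of $E'$ of order $2$, and let $\sigma$ fix $M$. For $Z\subseteq E'$ we have $\sigma(Z+1)=\tau Z+2$, $\sigma Z=\tau Z$ and $\sigma(Z+1+2)=\tau Z+1+2$. So $\mathcal B_2=\tau\mathcal B_1$, while each of $\mathcal B_\emptyset$ and $\mathcal B_{12}$ is empty or the base family of a matroid on $E'$ fixed by $\tau$. There are at most $2m(n-2)$ choices for $\mathcal B_1$ and at most $2^{\Phi(n-2)}+1\le2\cdot2^{\Phi(n-2)}$ choices for each of the other two. This proves the first claim.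

Let $\theta=\limsup\Phi(n)/\beta_n$, which is at most $2$ because $\Phi(n)\le\ell(n)$. By Proposition~\ref{prop:size} and \eqref{eq:ratio}, $\ell(n-2)\le(\frac12+o(1))\beta_n$ and $2\Phi(n-2)\le2(\theta+o(1))\beta_{n-2}=(\frac\theta2+o(1))\beta_n$. For transpositions Lemma~\ref{lem:transp} gives $\log\operatorname{fix}\le(1+o(1))\beta_n$, and for the other involutions the first claim gives $\log\operatorname{fix}\le(\frac12+\frac\theta2+o(1))\beta_n$. Hence $\theta\le\max(1,\frac{1+\theta}2)$, and since $\theta$ is finite, $\theta\le1$.
\end{proof}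

\begin{proposition}\label{prop:fix}
There is a sequence $\delta_n\to0$ such that for all $\sigma\in S_n\setminus\{1\}$,
\[
\log\operatorname{fix}(\sigma)\le
\begin{cases}
2\ell(n-2)+\log9&\text{if $\sigma$ is a transposition},\\[2pt]
\ell(n-2)+(\frac12+\delta_n)\beta_n&\text{otherwise.}
\end{cases}
\]
\end{proposition}

\begin{proof}
The first case is Lemma~\ref{lem:transp}. Any other $\sigma\ne1$ has a cycle of length at least $3$ or has order $2$, so by Lemmas~\ref{lem:long} and~\ref{lem:inv},
\[
\log\operatorname{fix}(\sigma)\le\ell(n-2)+3+2\max\bigl(\ell(n-3),\Phi(n-2)\bigr).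
\]
The right side does not depend on $\sigma$. By \eqref{eq:ratio}, $\ell(n-3)\le(2+o(1))\beta_{n-3}=(\frac14+o(1))\beta_n$ and $\Phi(n-2)\le(1+o(1))\beta_{n-2}=(\frac14+o(1))\beta_n$.
\end{proof}

\section{The growth of $m(n)$}\label{sec:growth}

The bounds of Proposition~\ref{prop:size} are compatible with $\ell(n-2)\approx2\beta_{n-2}\approx\beta_n/2$ and $\ell(n)\approx\beta_n$ holding for the same $n$, and then Proposition~\ref{prop:fix} would save nothing. The following lemma excludes this.

\begin{lemma}\label{lem:growth}
Let $c=10^{-5}$. For all large $n$, $\ \ell(n)\ge2\ell(n-2)+c\beta_n$.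
\end{lemma}

By Proposition~\ref{prop:size} it is enough to work with stable sets. Let $\nu=n-2$ and let $x,y$ be the two elements of $[n]\setminus[\nu]$. We build stable sets of $J(n,r+1)$ from vertices of three forms, $P+x$, $Q+y$ and $W+x+y$, where $P,Q$ are $r$-subsets and $W$ is an $(r-1)$-subset of $[\nu]$. Two vertices of the same form are adjacent exactly when their parts in $[\nu]$ are. Between different forms,
\begin{equation}\label{eq:adj}
\begin{aligned}
&P+x\sim Q+y\iff P=Q,\\
&P+x\sim W+x+y\iff W\subset P,\qquad Q+y\sim W+x+y\iff W\subset Q,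
\end{aligned}
\end{equation}
because $|(P+x)\triangle(Q+y)|=|P\triangle Q|+2$, while $|(P+x)\triangle(W+x+y)|=|P\triangle W|+1$ equals $2$ exactly when $W\subset P$. The first two forms carry two stable sets $\mathcal P,\mathcal Q$ of the same graph $J(\nu,r)$, with $r$ chosen to maximize $s(\nu,r)$; this accounts for $2\ell(n-2)$. The gain $c\beta_n$ comes from the third form. The \emph{shadow} $\partial\mathcal P$ of $\mathcal P$ is the family of $(r-1)$-sets contained in some member of $\mathcal P$. By \eqref{eq:adj} we need $\mathcal P$ and $\mathcal Q$ disjoint, and many $(r-1)$-sets outside $\partial\mathcal P\cup\partial\mathcal Q$.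

\begin{example}\label{ex:growth}
Three things can go wrong, and all are visible for $\nu=4$, $r=2$. If $\mathcal P=\{12,34\}$, which has the largest possible size $N/\mu=6/3$, then $\partial\mathcal P$ contains all four singletons and no $W$ is available, whatever $\mathcal Q$ is. If $\mathcal P=\{12\}$ and $\mathcal Q=\{34\}$, each shadow covers half of the singletons, but together they cover all. If $\mathcal P=\mathcal Q=\{12\}$, the families are not disjoint. In the last two cases a relabeling of $[4]$ turns $\mathcal Q$ into $\{13\}$, and then $W=\{4\}$ is available: $\{12x,\,13y,\,4xy\}$ is stable in $J(6,3)$.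
\end{example}

In general, containers show that stable sets of nearly extremal size are rare, which deals with the first obstacle. A random relabeling of $\mathcal Q$ deals with the other two, and recording it costs only a factor $\nu!$.

\begin{proof}[Proof of Lemma~\ref{lem:growth}]
Let $\nu=n-2$ be large.

\emph{Step 1: the rank.} Choose $0<r<\nu$ maximizing $s(\nu,r)$. By Lemma~\ref{lem:color}, $\log s(\nu,r)\ge\beta_\nu$. Since also $\log s(\nu,r)\le\binom\nu r$, estimate \eqref{eq:tail} forces $\nu/3\le r\le2\nu/3$. Let $N=\binom\nu r$ and $\mu$ be as before, and let $N^-=\binom\nu{r-1}=N\frac r{\nu-r+1}\ge N/3$. Apply Lemma~\ref{lem:KW} and Corollary~\ref{cor:KW} with $\varepsilon=0.01$, so that $R=1.01N/\mu$ and $N/\nu\le R\le2.02N/\nu\le2.02\beta_\nu$. From $\beta_\nu\le\log s(\nu,r)\le(2.02+o(1))N/\nu$ we get $N/\nu\ge\beta_\nu/3$, and therefore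
\begin{equation}\label{eq:Nminus}
N^-/\nu\ge\beta_\nu/9 .
\end{equation}

\emph{Step 2: most stable sets are moderate.} Call a stable set of $J(\nu,r)$ \emph{moderate} if it has at most $0.95R$ members. Let $\mathcal S$ be stable and not moderate, with $\mathcal T$ as in Lemma~\ref{lem:KW}. Then $\mathcal S$ is determined by $\mathcal T$ and the set $\mathcal R(\mathcal T)\setminus(\mathcal S\setminus\mathcal T)$, whose size is at most $R-(0.95R-q)\le0.06R$ because $q=o(N/\nu)=o(R)$. A set of at most $\lfloor R\rfloor$ elements has, by \eqref{eq:binomsum}, at most $(e/0.06)^{0.06R}\le64^{0.06R}=2^{0.36R}$ subsets of size at most $0.06R$. As $0.36\cdot2.02<0.73$, the number of stable sets that are not moderate is at most $2^{(0.73+o(1))\beta_\nu}\le\frac12\,2^{\beta_\nu}\le\frac12s(\nu,r)$. So at least $\frac12s(\nu,r)$ stable sets are moderate.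

A moderate $\mathcal P$ has $|\mathcal P|\le0.96N/\mu$. Its members share no $(r-1)$-subset, so $|\partial\mathcal P|=r|\mathcal P|$, and since $\mu\ge\nu-r+1$,
\[
\frac{|\partial\mathcal P|}{N^-}=\frac{|\mathcal P|(\nu-r+1)}{N}\le0.96 .
\]

\emph{Step 3: relabeling.} Let $\mathcal P,\mathcal Q$ be moderate and let $\pi\in S_\nu$ be uniformly random. The image of a fixed set under $\pi$ or $\pi^{-1}$ is uniform among sets of the same size. Hence
\[
\mathbb E|\mathcal P\cap\pi\mathcal Q|=\frac{|\mathcal P||\mathcal Q|}N\le\frac N{\mu^2}\le\frac{4N}{\nu^2},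
\]
and with $K=8000N/\nu^2$ Markov's inequality gives $\Pr(|\mathcal P\cap\pi\mathcal Q|\ge K)\le0.0005$. Let $f$ be the fraction of $(r-1)$-sets outside $\partial\mathcal P\cup\partial(\pi\mathcal Q)$. At least a fraction $0.04$ of the $(r-1)$-sets $W$ lie outside $\partial\mathcal P$, and each satisfies $\pi^{-1}W\notin\partial\mathcal Q$, that is $W\notin\partial(\pi\mathcal Q)$, with probability at least $0.04$. So $\mathbb Ef\ge0.0016$. Since $f\le1$, we have $\mathbb Ef\le0.0008+\Pr(f\ge0.0008)$, and so $\Pr(f\ge0.0008)\ge0.0008>0.0005$. Hence some $\pi$ has both $f\ge0.0008$ and $|\mathcal P\cap\pi\mathcal Q|\le K$. Fix one such $\pi$ for each ordered pair $(\mathcal P,\mathcal Q)$. By Lemma~\ref{lem:color} and \eqref{eq:Nminus} there is a stable set $\mathcal W_0$ of $J(\nu,r-1)$, disjoint from $\partial\mathcal P\cup\partial(\pi\mathcal Q)$, with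
\[
|\mathcal W_0|\ge0.0008\,N^-/\nu\ge8\cdot10^{-5}\beta_\nu .
\]
Fix one such $\mathcal W_0$ for each pair.

\emph{Step 4: construction.} For moderate $\mathcal P,\mathcal Q$ and any $\mathcal W\subseteq\mathcal W_0$ put $\mathcal Q'=\pi\mathcal Q\setminus\mathcal P$ and
\[
\mathcal S=\{P+x:P\in\mathcal P\}\cup\{Q+y:Q\in\mathcal Q'\}\cup\{W+x+y:W\in\mathcal W\}.
\]
The families $\mathcal P,\mathcal Q',\mathcal W$ are stable, $\mathcal P\cap\mathcal Q'=\emptyset$, and no member of $\mathcal W$ is contained in a member of $\mathcal P$ or $\mathcal Q'$. By \eqref{eq:adj}, $\mathcal S$ is stable in $J(n,r+1)$.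

\emph{Step 5: counting.} There are at least $(\frac12s(\nu,r))^2\,2^{8\cdot10^{-5}\beta_\nu}$ triples $(\mathcal P,\mathcal Q,\mathcal W)$. From $\mathcal S$ we read off $\mathcal P$, $\mathcal Q'$ and $\mathcal W$, and $\mathcal Q=\pi^{-1}(\mathcal Q'\cup(\mathcal P\cap\pi\mathcal Q))$ is then determined by $\pi$ and by the family $\mathcal P\cap\pi\mathcal Q$ of at most $K$ vertices. By \eqref{eq:binomsum}, each $\mathcal S$ arises from at most $\nu!\,(eN/K)^K\le\nu!\,\nu^{2K}$ triples, and $\log(\nu!\,\nu^{2K})\le\nu\log\nu+2K\log\nu=o(\beta_\nu)$. With \eqref{eq:maxrank},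
\[
\log s(n)\ge2\log s(\nu,r)-2+8\cdot10^{-5}\beta_\nu-o(\beta_\nu)\ge2\log s(\nu)+8\cdot10^{-5}\beta_\nu-o(\beta_\nu).
\]
Finally $\log s(\nu)\ge\ell(\nu)-o(\beta_\nu)$ by Proposition~\ref{prop:size} and $\beta_\nu=(\frac14+o(1))\beta_n$ by \eqref{eq:ratio}, so $\ell(n)\ge\log s(n)\ge2\ell(n-2)+(2\cdot10^{-5}-o(1))\beta_n$.
\end{proof}

\section{Proof of Theorem~\ref{thm:fix}}\label{sec:proof}

Let $c=10^{-5}$, let $n$ be large and let $\sigma\in S_n\setminus\{1\}$. If $\sigma$ is a transposition, Proposition~\ref{prop:fix} and Lemma~\ref{lem:growth} give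
\[
\log\operatorname{fix}(\sigma)\le\ell(n)-c\beta_n+\log9 .
\]
For the other permutations we average two lower bounds on $\ell(n)$, namely $\ell(n)\ge\beta_n$ from Proposition~\ref{prop:size} and $\ell(n)\ge2\ell(n-2)+c\beta_n$ from Lemma~\ref{lem:growth}:
\[
\ell(n)\ge\ell(n-2)+\Bigl(\frac12+\frac c2\Bigr)\beta_n .
\]
With Proposition~\ref{prop:fix} this gives $\log\operatorname{fix}(\sigma)\le\ell(n)-(\frac c2-\delta_n)\beta_n$. Neither $\delta_n$ nor the threshold in Lemma~\ref{lem:growth} depends on $\sigma$. So with $c_1=c/3$ there is $n_0$ such that $\log\operatorname{fix}(\sigma)\le\ell(n)-c_1\beta_n$ for all $n\ge n_0$ and all $\sigma\neq1$. This proves Theorem~\ref{thm:fix}, and with it Theorem~\ref{thm:main}. \qed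

\begin{remark}
The argument needs the constant $2$ in Proposition~\ref{prop:size} almost exactly. With only $\ell(n)\le(\alpha+o(1))\beta_n$, the proofs of Lemma~\ref{lem:inv} and Proposition~\ref{prop:fix} give $\theta\le\alpha/2$ and the bound $\ell(n-2)+(\frac\alpha4+o(1))\beta_n$, which falls below $\ell(n-2)+\frac{1+c}2\beta_n$ only if $\alpha<2+2c$.
\end{remark}

\section{Rate, labeled versus unlabeled counts, and subclasses}\label{sec:more}

We keep the notation $\mathcal C_n$, $u_{\mathcal C}(n)$, $a_{\mathcal C}(n)$ of Section~\ref{sec:orbits}. A property holds for \emph{almost all} members of a class, labeled or unlabeled, if the corresponding proportion on $n$ elements tends to $1$.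

\begin{theorem}\label{thm:more}
Let $c_1$ be as in Theorem~\ref{thm:fix}.
\begin{enumerate}
\item[(1)] $-\log\bigl(1-a(n)/u(n)\bigr)=\Theta(\beta_n)$.
\item[(2)] $u(n)=\bigl(1+O(n!\,2^{-c_1\beta_n})\bigr)\,m(n)/n!$. Moreover, for every isomorphism-closed class $\mathcal C$ of matroids,
\[
\Bigl|\frac{|\mathcal C_n|}{m(n)}-\frac{u_{\mathcal C}(n)}{u(n)}\Bigr|=O(n!\,2^{-c_1\beta_n}).
\]
So a property holds for almost all labeled matroids if and only if it holds for almost all unlabeled matroids.
\item[(3)] If $\mathcal C$ is isomorphism-closed and $|\mathcal C_n|\ge2^{-\kappa\beta_n}m(n)$ for all large $n$, with a constant $\kappa<c_1$, then almost all members of $\mathcal C$, labeled or unlabeled, are asymmetric. In particular this holds for sparse paving matroids and for paving matroids.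
\end{enumerate}
\end{theorem}

\begin{proof}
Let $n\ge n_0$ and $\delta=n!\,2^{-c_1\beta_n}$, so that $\Sigma_n\le\delta\,m(n)$ by Theorem~\ref{thm:fix}.

(1) Theorem~\ref{thm:main} gives $-\log(1-a(n)/u(n))\ge c_1\beta_n-n\log n-1$. In the other direction, the matroid of rank $0$ is symmetric for $n\ge2$, so $1-a(n)/u(n)\ge1/u(n)\ge1/m(n)\ge2^{-(2+o(1))\beta_n}$ by Proposition~\ref{prop:size}.

(2) By Lemma~\ref{lem:orbits}(a), $n!\,u(n)=(1+\eta)m(n)$ and $n!\,u_{\mathcal C}(n)=(t+\eta')m(n)$, where $t=|\mathcal C_n|/m(n)\in[0,1]$ and $\eta,\eta'\in[0,\delta]$. The first equation is the first claim. Dividing,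
\[
\frac{u_{\mathcal C}(n)}{u(n)}-t=\frac{t+\eta'}{1+\eta}-t=\frac{\eta'-t\eta}{1+\eta}\in[-\delta,\delta].
\]

(3) Put $\delta'=n!\,2^{-(c_1-\kappa)\beta_n}$, which tends to $0$ because $\kappa<c_1$. For large $n$ we have $\Sigma_n\le\delta\,m(n)\le\delta'|\mathcal C_n|$. By Lemma~\ref{lem:orbits}(c), at most $\delta'|\mathcal C_n|$ members of $\mathcal C_n$ are symmetric. By parts (b) and (a), $u_{\mathcal C}(n)-a_{\mathcal C}(n)\le2\delta'|\mathcal C_n|/n!\le2\delta'u_{\mathcal C}(n)$. For sparse paving matroids Proposition~\ref{prop:size} gives $s(n)\ge2^{-o(\beta_n)}m(n)$, so any $\kappa\in(0,c_1)$ serves. The same $\kappa$ serves for paving matroids, since every sparse paving matroid is paving.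
\end{proof}

\begin{thebibliography}{9}

\bibitem{proportion}
\emph{On the asymptotic proportion of connected matroids},
\texttt{http://homepages.ecs.vuw.ac.nz/\allowbreak\textasciitilde whittle/\allowbreak pubs/\allowbreak preprint-the-asymptotic-\allowbreak proportion-of-\allowbreak connected-matroids.pdf}

\bibitem{PvdP}
R.~Pendavingh and J.~van der Pol,
\emph{On the number of matroids compared to the number of sparse paving matroids},
Electron. J. Combin. 22(2) (2015), P2.51.

\end{thebibliography}
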